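
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}

\title{Global convergence without stability for saturated linear systems}


\begin{abstract}
A saturated linear system is $x_{t+1}=\sigma(Ax_t)$, where $A$ is a rational
square matrix and $\sigma$ truncates each coordinate to $[-1,1]$. It was
conjectured that if all trajectories of such a system converge to the origin,
then the origin is also Lyapunov stable. We disprove this: there is a rational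
$A$ with an eigenvalue of modulus greater than $1$ for which every trajectory
reaches the origin in finite time. The construction starts from an odd piecewise
affine map of $\mathbf R^3$ that, near the origin, doubles two coordinates and
annihilates the third, and that nevertheless brings every orbit to the origin in
finite time. We then show that odd piecewise affine maps of a cube into itself that
are linear near the origin are compositions of saturated linear layers, and run the
layers cyclically. Conversely, topological arguments show that the conjecture holds in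
dimensions $1$ and $2$, and that dimension $3$ is the exact threshold for the wider
class of odd bounded piecewise affine maps that are linear near the origin.
\end{abstract}


\section{The question and the answer}

Let $\sigma:\mathbf R\to\mathbf R$ be the saturation function, $\sigma(x)=x$ for
$|x|\le 1$, $\sigma(x)=1$ for $x\ge 1$ and $\sigma(x)=-1$ for $x\le -1$. We apply it
to vectors componentwise. A matrix $A\in\mathbf Q^{n\times n}$ defines the
\emph{saturated linear system}
\begin{equation}\label{eq:system}
x_{t+1}=f(x_t),\qquad f(x)=\sigma(Ax),\qquad x_t\in\mathbf R^n .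
\end{equation}
The origin is a fixed point. Near it nothing is truncated and $f(x)=Ax$; on the
other hand $f$ is bounded, and after one step every trajectory lies in the cube
$[-1,1]^n$.

The system is \emph{globally convergent} if $f^t(x)\to0$ as $t\to\infty$ for every
$x\in\mathbf R^n$. It is \emph{globally asymptotically stable} if in addition the
origin is \emph{Lyapunov stable}: for every $\varepsilon>0$ there is $\delta>0$ such
that $\|x_0\|<\delta$ implies $\|x_t\|<\varepsilon$ for all $t\ge0$. We use the same
terms for any continuous map $f:\mathbf R^n\to\mathbf R^n$ with $f(0)=0$. The first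
property says where trajectories end; the second also forbids that trajectories
starting near $0$ make large excursions on the way. Because $f$ is linear near $0$, the
origin is locally asymptotically stable if and only if all eigenvalues of $A$ have
modulus less than $1$. So the difference between the two properties is a question about
eigenvalues: \emph{does global convergence force the eigenvalues of $A$ into the open
unit disc?} The following conjecture comes from \cite{source}.

\begin{conjecture}
For every $n\ge1$ and every $A\in\mathbf Q^{n\times n}$, the system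
\eqref{eq:system} is globally convergent if and only if it is globally
asymptotically stable.
\end{conjecture}

In dimension $1$ this is immediate. Let $A=(a)$. If $a\ge1$, then $1$ is a
fixed point; if $a\le-1$, then $\{1,-1\}$ is a $2$-cycle; so global convergence
forces $|a|<1$. It is also known that the two properties are equivalent when $A$ is
symmetric. And there is a heuristic reason to expect the equivalence in general.
Suppose that $A$ has an eigenvalue of modulus greater than $1$. Points close to $0$
are usually pushed away, and the truncation has to bring them back. It is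
not enough to bring them near $0$, since from there they are pushed away again:
they must be brought onto the thin set of points near $0$ that are not expelled.
That whole open sets should be brought onto a thin set looks unlikely.

But $f$ is not injective: truncation flattens open sets, and it can flatten them
onto exactly the right thin set. The conjecture is false.

\begin{theorem}\label{thm:main}
There are $n$ and $A\in\mathbf Q^{n\times n}$ such that, with $f(x)=\sigma(Ax)$, for
every $x\in\mathbf R^n$ there is $t$ with $f^t(x)=0$, although $A$ has an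
eigenvalue of modulus greater than $1$ and $0$ is not Lyapunov stable. Padding $A$
with a zero block gives such examples in all larger dimensions.
\end{theorem}

To say what remains true we need one more notion.

\begin{definition}
A map between subsets of Euclidean spaces is \emph{rational CPWL} if it
is continuous and its domain is the union of finitely many convex polyhedra with
rational data (polytopes if the domain is bounded), on each of which the map is affine
with rational coefficients.
\end{definition}

If $g$ is affine on $P$ and $h$ is affine on $P'$, then $h\circ g$ is affine on the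
polyhedron $P\cap (g|_P)^{-1}(P')$; hence compositions of rational CPWL maps are
rational CPWL. If $g$ and $h$ have the same domain, then intersecting their polyhedra
shows that $(g,h)$ is rational CPWL; composing, so are sums, maxima and minima of
rational CPWL functions.

\begin{corollary}\label{cor:low}
\begin{enumerate}
\item[(i)] The conjecture is true for $n\le2$, even for real matrices $A$.
\item[(ii)] There is a finite $n^*\ge3$ such that the conjecture is true in
dimension $n$ for $n<n^*$ and false for all $n\ge n^*$.
\item[(iii)] For odd, bounded, rational CPWL maps $\mathbf R^n\to\mathbf R^n$ that are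
linear near $0$, convergence of all trajectories to $0$ implies asymptotic stability
if and only if $n\le2$.
\end{enumerate}
\end{corollary}

We do not determine $n^*$.

The plan is as follows. Section~\ref{sec:necessary} asks what global convergence does
force. The answer is that the number of expanding eigenvalues is even and smaller than
$n$, so that the first case left open is $n=3$ with two expanding directions.
Section~\ref{sec:three} realizes this case by a piecewise affine map. Its
guiding picture is a loop through the origin, along which points leave in one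
direction and return in another. Section~\ref{sec:layers} writes such maps as
compositions $\sigma(A_d\,\sigma(A_{d-1}\cdots\sigma(A_1x)))$, and
Section~\ref{sec:end} turns a composition into a single system \eqref{eq:system}.

\section{What global convergence forces}\label{sec:necessary}

Only continuity, boundedness and linearity near $0$ matter here.

\begin{theorem}\label{thm:necessary}
Let $f:\mathbf R^n\to\mathbf R^n$, $n\ge1$, be continuous with bounded image, and let
$f(x)=Ax$ near $0$, with $A$ a real matrix. Suppose that all trajectories of $f$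
converge to $0$. Then:
\begin{enumerate}
\item[(a)] $A$ has no eigenvalue of modulus $1$;
\item[(b)] counted with multiplicity, the number of real eigenvalues $>1$ is even and
the number of real eigenvalues $<-1$ is even; hence the number $k$ of eigenvalues of
modulus $>1$ is even;
\item[(c)] $k<n$.
\end{enumerate}
\end{theorem}

Two standard facts are used. The first is the Brouwer degree. If $g$ is a continuous map
from a closed ball in $\mathbf R^n$ to $\mathbf R^n$ that has no zero on the boundary
sphere, then its degree at $0$, $\deg(g)\in\mathbf Z$, is unchanged by homotopies without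
zeros on the sphere; the identity, on a ball centered at $0$, has degree $1$; and if the
only zero of $g$ is $0$, an interior point near which $g$ is an invertible linear map
$L$, then $\deg(g)=\operatorname{sign}\det L$. The second is Sierpi\'nski's theorem
(Sierpi\'nski 1918; \cite[Theorem 6.1.27]{Engelking}): a compact connected Hausdorff
space is not a union of countably many pairwise disjoint closed sets of which at least
two are nonempty.

\begin{proof}
(a) Suppose $Av=\lambda v$ with $v\ne0$ and $|\lambda|=1$. Multiplying $v$ by $i$ if
necessary, we may assume $\operatorname{Re}v\ne0$. The points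
$x_t=\varepsilon\operatorname{Re}(\lambda^tv)$ satisfy $x_{t+1}=Ax_t$ and have norm
at most $\varepsilon\|v\|$; for small $\varepsilon>0$ they stay where $f=A$ and form a
trajectory of $f$. There are $t_j\to\infty$ with $\lambda^{t_j}\to1$, so
$x_{t_j}\to\varepsilon\operatorname{Re}v\ne0$, a contradiction.

(b) Let $N\ge1$. A fixed point of $f^N$ is periodic for $f$; since its trajectory
converges to $0$, it is $0$. Choose $R$ such that $f(\mathbf R^n)$ lies in the open
ball of radius $R$ about $0$. The homotopy $x-sf^N(x)$, $0\le s\le1$, has no zero
with $|x|=R$, because $|f^N(x)|<R$. So $I-f^N$ has degree $1$ on the closed ball of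
radius $R$. Its only zero is $0$. Near $0$ it equals $I-A^N$, which is invertible,
since by (a) no eigenvalue $\lambda$ of $A$ satisfies $\lambda^N=1$. Hence
\[
\det(I-A^N)=\prod_\lambda(1-\lambda^N)>0 ,
\]
the product running over the eigenvalues with multiplicity. A pair of nonreal conjugate
eigenvalues contributes $|1-\lambda^N|^2>0$, and a real $\lambda$ with $|\lambda|<1$
contributes a positive factor. A real $\lambda>1$ contributes a negative factor. A
real $\lambda<-1$ contributes a positive factor if $N$ is odd and a negative one if
$N$ is even. For $N=1$ we see that the number of $\lambda>1$ is even; then $N=2$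
gives the same for $\lambda<-1$. Nonreal eigenvalues come in conjugate pairs of equal
modulus, so $k$ is even.

(c) Suppose $k=n$. Then $A$ is invertible and $A^{-1}$ has spectral radius less than
$1$, so there are a norm on $\mathbf R^n$ and a constant $c>1$ with $|Ax|\ge c|x|$
for all $x$. Let $U$ be a closed ball about $0$ in this norm, of positive radius, on
which $f=A$. Every trajectory is eventually in $U$. There a nonzero point would have
its norm multiplied by at least $c$ at each step, which is impossible forever.
So every trajectory hits $0$ exactly.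

Let $E$ be a closed ball about $0$ of positive radius with $f(\mathbf R^n)\subset E$.
Let $P_t\subset E$ be the set of points whose first hitting time of $0$ is
$t$. These sets are pairwise disjoint and cover $E$. We have $P_0=\{0\}$. The set
$P_1=\{x\in E: f(x)=0\}\setminus\{0\}$ is closed, because $f$ has no zero in $U$ other
than $0$. For $t\ge1$ we have $P_{t+1}=\{x\in E:f(x)\in P_t\}$ (note that
$f(0)=0\notin P_t$), so $P_{t+1}$ is closed if $P_t$ is. Thus the compact connected set
$E\ne\{0\}$ is a countable union of pairwise disjoint closed sets, at least two of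
them nonempty, contrary to Sierpi\'nski's theorem.
\end{proof}

Suppose that all trajectories converge to $0$ but the origin is unstable. Then $k>0$ by
(a), hence $k\ge2$ by (b) and $n\ge3$ by (c). The next section shows that the extreme
case $(n,k)=(3,2)$ occurs. The proof of (c) also shows what an example in which all
orbits reach $0$ in finite time must contain: the set of points that $f$ sends to $0$
must accumulate at $0$, for otherwise $P_1$ would again be closed and Sierpi\'nski's
theorem would give a contradiction. In our example this set contains the third axis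
near $0$.

\section{A map of three-space}\label{sec:three}

\begin{theorem}\label{thm:three}
There is an odd rational CPWL map $\Phi:\mathbf R^3\to[-1,1]^3$ with
$\Phi(x,y,z)=(2x,2y,0)$ for $|x|+|y|+|z|\le\frac12$, all of whose trajectories reach
$0$ in finite time.
\end{theorem}

Let $X,Y,Z$ be the standard basis of $\mathbf R^3$, let $|w|_1$ be the $\ell^1$ norm,
and let $O=\{|w|_1\le1\}$ be the octahedron with vertices $\pm X,\pm Y,\pm Z$. We
write $[v_0,\dots,v_j]$ for the convex hull of $v_0,\dots,v_j$.

\subsection{The idea: leave along one axis, return along another}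

Forget for a moment that the map must be defined on all of $\mathbf R^3$, and look
only at the loop $\Lambda=[0,X]\cup[X,Z]\cup[Z,0]$. Consider the map of $\Lambda$ with
\[
0\mapsto0,\qquad \tfrac12X\mapsto X,\qquad X\mapsto Z,\qquad Z\mapsto0,
\]
affine on $[0,\frac12X]$, $[\frac12X,X]$, $[X,Z]$ and $[Z,0]$. It stretches $[0,X]$
over $[0,X]\cup[X,Z]$, carries $[X,Z]$ to $[Z,0]$ and collapses $[Z,0]$ to $0$. A
typical orbit is
\[
\tfrac3{16}X\mapsto\tfrac38X\mapsto\tfrac34X\mapsto\tfrac12(X+Z)\mapsto\tfrac12Z
\mapsto0 .
\]
Every point reaches $0$: on $[0,X]$ it doubles until it passes $\frac12X$,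
then it crosses $[X,Z]$ and $[Z,0]$. Yet $0$ is unstable, since arbitrarily small
multiples of $X$ make the full excursion.

So instability and convergence coexist easily on a loop. But in $\mathbf R^3$ the loop
bounds a disc, and the map has to be extended over the disc, and then to all of space,
without new periodic points. With $X$ as the only expanding direction this is
impossible by Theorem~\ref{thm:necessary}(b). We therefore let $Y$ expand as well,
and fill the loop by a disc that contains a half neighborhood of $0$ in the
$xy$-plane.

\subsection{The complex and the map on it}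

Put
\begin{itemize}
\item $B=O\cap\{z=0\}$, the base square;
\item $V=[0,-X,Z]$, a triangle in the plane $y=0$;
\item $T_+=[X,Y,Z]$ and $T_-=[-X,Y,Z]$, two faces of $O$;
\item $\mathcal C=B\cup V\cup T_+\cup T_-\cup(-V)\cup(-T_+)\cup(-T_-)$.
\end{itemize}
The half square $B\cap\{y\ge0\}$ together with $T_+$, $T_-$ and $V$ forms a bag-like
disc whose rim is the loop $\Lambda$; see Figure~\ref{fig:complex}. The triangle
$[0,X,Z]$ is \emph{not} in $\mathcal C$. The pieces $-V,-T_+,-T_-$ are there to make
$\mathcal C$ symmetric, as $\Phi$ has to be odd.

\begin{figure}[ht]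
\begin{tikzpicture}[scale=1.25]
\coordinate (O) at (0,0);
\coordinate (X) at (2,-0.35);
\coordinate (mX) at (-2,0.35);
\coordinate (Y) at (0.7,0.8);
\coordinate (mY) at (-0.7,-0.8);
\coordinate (Z) at (0,2.2);
\fill[gray!12] (X)--(Y)--(mX)--(mY)--cycle;
\fill[gray!50,opacity=0.45] (mX)--(Y)--(Z)--cycle;
\fill[gray!35,opacity=0.45] (X)--(Y)--(Z)--cycle;
\fill[gray!80,opacity=0.45] (O)--(mX)--(Z)--cycle;
\draw (X)--(Y)--(Z) (mX)--(mY)--(X) (mX)--(Z) (O)--(mX);
\draw[dashed] (Y)--(mX);
\draw[line width=1.4pt] (O)--(X)--(Z)--cycle;
\node[below] at (O) {$0$};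
\node[right] at (X) {$X$};
\node[left] at (mX) {$-X$};
\node[below] at (Y) {$Y$};
\node[below] at (mY) {$-Y$};
\node[above] at (Z) {$Z$};
\node at (-0.65,0.85) {$V$};
\node at (0.89,0.88) {\scriptsize $T_+$};
\node at (0.22,1.15) {$T_-$};
\node at (-0.7,-0.3) {$B$};
\end{tikzpicture}
\caption{The part of the complex $\mathcal C$ in $z\ge0$: the base square $B$, the
triangle $V$ in the plane $y=0$, and the faces $T_+=[X,Y,Z]$ and $T_-=[-X,Y,Z]$ of the
octahedron, which meet along $[Y,Z]$. The face $T_-$ and the dashed edge $[Y,-X]$ are
partly hidden by $V$. The thick loop $0,X,Z$ is not filled by a triangle; it is the rim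
of the disc formed by $T_+$, $T_-$, $V$ and the back half of $B$.}
\label{fig:complex}
\end{figure}

Let $D=\frac12(Z-X)$, the midpoint of $[-X,Z]$. We define $F:\mathcal C\to\mathcal C$ by
the vertex values
\begin{equation}\label{eq:vertices}
0\mapsto0,\quad \tfrac12X\mapsto X,\quad \tfrac12Y\mapsto Y,\quad X\mapsto Z,\quad
Y\mapsto-X,\quad Z\mapsto0,\quad D\mapsto-X,
\end{equation}
with $F(-v)=-F(v)$, and make $F$ affine on each of the following triangles
(Figure~\ref{fig:subdivision}) and on their negatives.
\[
\begin{array}{lll}
\text{piece} & \text{triangle} & \text{image}\\[2pt] \hline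
B_1 & [0,\frac12X,\frac12Y] & [0,X,Y]\subset B\\[2pt]
B_2 & [\frac12X,\frac12Y,X] & [X,Y,Z]=T_+\\[2pt]
B_3 & [\frac12Y,X,Y] & [Y,Z,-X]=T_-\\[2pt]
B_4 & [0,\frac12Y,-\frac12X] & [0,Y,-X]\subset B\\[2pt]
B_5 & [\frac12Y,-\frac12X,Y] & [Y,-X]\subset B\\[2pt]
B_6 & [-\frac12X,Y,-X] & [-X,-Z]\subset -T_+\\[2pt]
V_1 & [0,Z,D] & [0,-X]\subset V\\[2pt]
V_2 & [0,D,-\frac12X] & [0,-X]\subset V\\[2pt]
V_3 & [-\frac12X,D,-X] & [-X,-Z]\subset -T_+\\[2pt]
T_+ & [X,Y,Z] & [Z,-X,0]=V\\[2pt]
T_1 & [-X,Y,D] & [-Z,-X]\subset -T_+\\[2pt]
T_2 & [D,Y,Z] & [-X,0]\subset V
\end{array}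
\]

\begin{figure}[ht]
\begin{tikzpicture}[scale=0.97]
\draw (-2,0)--(2,0)--(0,2)--cycle;
\draw (0,0)--(0,2) (1,0)--(0,1)--(-1,0) (0,1)--(2,0) (-1,0)--(0,2);
\node at (0.32,0.3) {\scriptsize $B_1$};
\node at (1,0.27) {\scriptsize $B_2$};
\node at (0.65,1) {\scriptsize $B_3$};
\node at (-0.32,0.3) {\scriptsize $B_4$};
\node at (-0.28,1.02) {\scriptsize $B_5$};
\node at (-1.05,0.6) {\scriptsize $B_6$};
\node[below] at (-2,0) {\scriptsize $-X$};
\node[below] at (-1,0) {\scriptsize $-\frac12X$};
\node[below] at (0,0) {\scriptsize $0$};
\node[below] at (1,0) {\scriptsize $\frac12X$};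
\node[below] at (2,0) {\scriptsize $X$};
\node[above] at (0,2) {\scriptsize $Y$};
\begin{scope}[shift={(5.2,0)}]
\draw (-2,0)--(0,0)--(0,2)--cycle;
\draw (0,0)--(-1,1)--(-1,0);
\node at (-0.33,1) {\scriptsize $V_1$};
\node at (-0.67,0.3) {\scriptsize $V_2$};
\node at (-1.33,0.27) {\scriptsize $V_3$};
\node[below] at (-2,0) {\scriptsize $-X$};
\node[below] at (-1,0) {\scriptsize $-\frac12X$};
\node[below] at (0,0) {\scriptsize $0$};
\node[above] at (0,2) {\scriptsize $Z$};
\node[left] at (-1,1.1) {\scriptsize $D$};
\end{scope}
\begin{scope}[shift={(8.3,0)}]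
\draw (0,0)--(1.5,1)--(0,2)--(-1.5,1)--cycle;
\draw (0,0)--(0,2) (0,0)--(-0.75,1.5);
\node at (0.5,1) {\scriptsize $T_+$};
\node at (-0.78,0.88) {\scriptsize $T_1$};
\node at (-0.23,1.25) {\scriptsize $T_2$};
\node[below] at (0,0) {\scriptsize $Y$};
\node[above] at (0,2) {\scriptsize $Z$};
\node[left] at (-1.45,1) {\scriptsize $-X$};
\node[right] at (1.45,1) {\scriptsize $X$};
\node[left] at (-0.75,1.6) {\scriptsize $D$};
\end{scope}
\end{tikzpicture}
\caption{The subdivision of $\mathcal C$ (together with the negatives of these
triangles). Left: the half square $B\cap\{y\ge0\}$, with $\frac12Y$ the unlabeled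
vertex above $0$. Middle: $V$. Right: $T_-$ and $T_+$, unfolded along $[Y,Z]$. The
map $F$ is affine on each triangle and sends $\frac12X,\frac12Y,X,Y,Z,D,0$ to
$X,Y,Z,-X,0,-X,0$.}
\label{fig:subdivision}
\end{figure}

Here is why these values are natural. The half square is stretched over itself
and beyond. On the loop we want $X\mapsto Z$, so oddness forces $-X\mapsto-Z$, and the
outer edges $[X,Y]\cup[Y,-X]$ must go to a path from $Z$ to $-Z$; with $Y\mapsto-X$
they go to $[Z,-X]\cup[-X,-Z]$. The inner edge $[\frac12X,\frac12Y]$ and the outer edge
$[X,Y]$ of $B_2\cup B_3$ then go to $[X,Y]$ and $[Z,-X]$, and $T_+\cup T_-$ fills the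
gap between these two segments. Next, $T_+$ has vertex images $Z,-X,0$, so $V$ is there
to receive it. Finally $T_-$ has vertex images $-Z,-X,0$, and the triangle $[-Z,-X,0]$
is not in $\mathcal C$. But we may lead the edge $[-X,Z]$ along $[-Z,-X]\cup[-X,0]$
instead of $[-Z,0]$. That is the purpose of the vertex $D\mapsto-X$: now $T_-$ and $V$
collapse to segments. In short, up to sign and apart from the doubling at $0$, pieces
whose images are two-dimensional move only in the order
\[
B\longrightarrow T_+,\ T_-,\qquad T_+\longrightarrow V,
\]
and all other pieces are sent to segments. So nothing can recur except on segments,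
and these are, after at most one more step, in $\Lambda\cup(-\Lambda)$, where $F$ is the
loop map and its negative.

\begin{lemma}\label{lem:F}
$F$ is a well-defined, continuous, odd, rational CPWL map $\mathcal C\to\mathcal C$.
Moreover
\begin{enumerate}
\item[(i)] $F(x,y,0)=(2x,2y,0)$ for $|x|+|y|\le\frac12$;
\item[(ii)] $F(x,0,z)=F(x,0,0)$ for $(x,0,z)\in\pm V$.
\end{enumerate}
\end{lemma}

\begin{proof}
The triangles $B_1,\dots,B_6$ tile $B\cap\{y\ge0\}$, $V_1,V_2,V_3$ tile $V$, and
$T_1,T_2$ tile $T_-$, in each case meeting along common faces. We check that the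
definitions agree on the other intersections. The two halves of $B$ meet in $[-X,X]$,
which both subdivide at $0,\pm\frac12X$, and the vertex values are odd. The
intersections among $B,V,T_+,T_-$ are
\[
B\cap V=[-X,0],\quad B\cap T_\pm=[\pm X,Y],\quad V\cap T_-=[-X,Z],\quad
V\cap T_+=\{Z\},\quad T_+\cap T_-=[Y,Z].
\]
The segment $[-X,0]$ is subdivided at $-\frac12X$ both in $B$ and in $V$; $[-X,Z]$ is
subdivided at $D$ both in $V$ and in $T_-$; and $[X,Y]$, $[-X,Y]$, $[Y,Z]$ are not
subdivided in either of the pieces containing them. So $F$ is well defined on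
$B\cup V\cup T_+\cup T_-$. By symmetry it is well defined on
$B\cup(-V)\cup(-T_+)\cup(-T_-)$. A point of one of $V,T_\pm$ that
also lies in one of $-V,-T_\pm$ has $z=0$, hence lies in $B$, and both definitions
agree there with $F|_B$. So $F$ is well defined and continuous, it is odd by
construction, and the table shows $F(\mathcal C)\subset\mathcal C$. Vertices and
values are rational.

(i) holds by the vertex values on $B_1$ and $B_4$, and by oddness. For (ii) it
suffices to treat $V$. Dropping $z$ maps $V_1$ and $V_2$ into $[0,-\frac12X]$, and
$V_3$ into $[-\frac12X,-X]$, and $F$ is affine on these segments. So both sides of (ii)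
are affine on each of $V_1,V_2,V_3$, and it is enough to compare them at the vertices.
For $0,-\frac12X,-X$ there is nothing to check; $F(Z)=0=F(0)$; and
$F(D)=-X=F(-\frac12X)$.
\end{proof}

\begin{lemma}\label{lem:orbits}
Every $F$-trajectory in $\mathcal C$ reaches $0$.
\end{lemma}

\begin{proof}
\emph{Step 1: points of $\Gamma=V\cup(-V)\cup[X,Z]\cup[-X,-Z]$.} We have
$F([X,Z])=[Z,0]$ and $F([Z,0])=\{0\}$, so points of $[X,Z]$ and, by oddness, of
$[-X,-Z]$ reach $0$. Let $(-a,0,z)\in V$. By Lemma~\ref{lem:F}(ii) its image is
$F(-aX)$. This is $0$ if $a=0$, the point $-2aX\in V$ if $0<a\le\frac12$, and a point of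
$[-X,-Z]$ if $a\ge\frac12$. So $a$ doubles finitely many times, after which
the point enters $[-X,-Z]$ and reaches $0$. The case of $-V$ follows by oddness.

\emph{Step 2: points of $\pm T_+$, $\pm T_-$.} Here $F(T_+)=V\subset\Gamma$ and
$F(T_-)=[-Z,-X]\cup[-X,0]\subset\Gamma$, and Step 1 and oddness apply.

\emph{Step 3: points $w\ne0$ of $B$.} As long as $|w|_1\le\frac12$, the point is
doubled. After finitely many steps $|w|_1>\frac12$, and $w$ or $-w$ lies in one of
$B_2,B_3,B_5,B_6$; by oddness we may assume that $w$ does. The images of $B_2$ and
$B_3$ are $T_+$ and $T_-$, treated in Step 2. The image of $B_6$ is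
$[-X,-Z]\subset\Gamma$. The image of $B_5$ is $[Y,-X]$, and
$F([Y,-X])=[-X,-Z]\subset\Gamma$. So $w$ reaches $0$.
\end{proof}

For instance, $(\frac18,\frac14,0)\mapsto(\frac14,\frac12,0)=
\frac12\cdot\frac12Y+\frac14X+\frac14Y\in B_3$, which goes to
$\frac12Y+\frac14Z-\frac14X=\frac12Y+\frac12D\in T_-$, and from there to
$-X\mapsto-Z\mapsto0$.

\subsection{From the complex to all of space}

We extend $F$ to $\mathbf R^3$ by first moving points into $\mathcal C$: a map $p$
retracts $\mathbf R^3$ onto $O$, and a map $r$ retracts $O$ onto $\mathcal C$. The map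
$F\circ r\circ p$ sends everything into $\mathcal C$ in one step and agrees with $F$
there, so all its trajectories reach $0$. But it need not be linear near $0$. A third
map $q$, inserted between $p$ and $r$, will flatten a neighborhood of $0$ into $B$;
Lemma~\ref{lem:F}(ii) is what allows us to insert it without changing $F$ on
$\mathcal C$.

Write $\kappa(t,a)=\max(-a,\min(t,a))$ for $a\ge0$, which is odd in $t$, and
$s^+=\max(s,0)$.

\medskip
\noindent\emph{The map $p:\mathbf R^3\to O$.} Put $p(x,y,z)=(x',y',z')$ with
\[
x'=\sigma(x),\qquad y'=\kappa(y,1-|x'|),\qquad z'=\kappa(z,1-|x'|-|y'|).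
\]
It is odd, rational CPWL, and the identity on $O$.

\medskip
\noindent\emph{The map $q:O\to O$.} Put
$q(w)=\bigl(x,y,\kappa(z,(2|w|_1-1)^+)\bigr)$ for $w=(x,y,z)$. It is odd, rational
CPWL, and does not increase $|z|$ or reverse the sign of $z$. So
\begin{itemize}
\item $q(w)=(x,y,0)$ if $|w|_1\le\frac12$;
\item $q(w)=w$ if $z=0$ or $|w|_1=1$ (in the latter case the bound is $1\ge|z|$);
\item $q(V)\subset V$ and $q(-V)\subset-V$, with only $z$ changed.
\end{itemize}

\medskip
\noindent\emph{The map $r:O\to\mathcal C$.} We first define $r$ on
$O^+=O\cap\{z\ge0\}$ as $r=r_3\circ r_2\circ r_1$. Each factor clears one region of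
$O^+$. It starts from a part of the boundary of the region that is not in $\mathcal C$,
and slides points away from it in a fixed direction until they meet another part of the
boundary. The map $r_1$ clears $\{y\le0\}$, starting from the two faces of $O$ there;
$r_2$ clears $\{x\ge0,\,y\ge0\}$, starting from the hole $[0,X,Z]$; and $r_3$ clears
$\{x\le0,\,y\ge0\}$, starting from the wall $x=0$, where $r_2$ may have left points.

\smallskip
$r_1$: on $O\cap\{y\le0\le z\}$ let $r_1(x,y,z)=(x,y+m,z-m)$ with $m=\min(-y,z)$; on
$O^+\cap\{y\ge0\}$ let $r_1$ be the identity. Where $y\le0\le z$ the $\ell^1$ norm drops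
by $2m$, so $r_1$ stays in $O^+$. The move is trivial where $y=0$ or $z=0$, and
after it $y=0$ or $z=0$. So $r_1$ is continuous, and it maps $O^+$ into
\[
O_2=\bigl(O\cap\{y\ge0,\,z\ge0\}\bigr)\cup B .
\]

$r_2$: on $O\cap\{x,y,z\ge0\}$ let
\[
r_2(x,y,z)=(x-m,\;y+3m,\;z-m),\qquad m=\min(1-x-y-z,\;x,\;z);
\]
elsewhere on $O_2$ let $r_2$ be the identity. The coordinates stay nonnegative, and
their sum grows by $m$, so it stays at most $1$. The move is trivial where $x=0$,
$z=0$ or $x+y+z=1$, and after it one of these equalities holds. The tetrahedron
$O\cap\{x,y,z\ge0\}$ meets the rest of $O_2$, that is, $O\cap\{x\le0,\,y,z\ge0\}$ and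
$B$, only where $x=0$ or $z=0$. So $r_2$ is continuous, and its image lies in
\[
O_3=\bigl(O\cap\{x\le0,\,y\ge0,\,z\ge0\}\bigr)\cup T_+\cup B .
\]

$r_3$: on $O\cap\{x\le0,\,y,z\ge0\}$ let
\[
r_3(x,y,z)=(x-3m,\;y-m,\;z-m),\qquad m=\min(1-|x|-y-z,\;y,\;z);
\]
elsewhere on $O_3$ let $r_3$ be the identity. Here $x$ stays nonpositive, $y,z$ stay
nonnegative, and the $\ell^1$ norm grows by $3m-m-m=m$, so it stays at most $1$. The
move is trivial where $y=0$, $z=0$ or $|w|_1=1$, and after it one of these equalities
holds; accordingly the new point is in $V$, in $B$ or in $T_-$. The tetrahedron meets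
$B$ only where $z=0$ and $T_+$ only where $|w|_1=1$. So $r_3$ is continuous with image
in $V\cup B\cup T_-\cup T_+$.

\smallskip
All three maps fix $B\cup V\cup T_+\cup T_-$ pointwise. On $B$ we have $z=0$, where
every move is trivial. On $V$, $T_+$ and $T_-$ we have $y\ge0$, so $r_1$ is the identity
there. For $r_2$: on $T_+$ we have $x+y+z=1$, and points of $V$ or $T_-$ with $x\ge0$
have $x=0$. For $r_3$: on $V$ we have $y=0$, on $T_\pm$ we have $|w|_1=1$.

In particular $r$ is the identity where $z=0$. So $r(w)=-r(-w)$ for $z\le0$ extends $r$
to a continuous, odd, rational CPWL retraction of $O$ onto $\mathcal C$.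

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $\Phi=F\circ r\circ q\circ p:\mathbf R^3\to\mathcal C\subset[-1,1]^3$. It is odd
and rational CPWL.

If $w=(x,y,z)$ and $|w|_1\le\frac12$, then $p(w)=w$ and $q(w)=(x,y,0)\in B$, which $r$
fixes and $F$ doubles by Lemma~\ref{lem:F}(i). So $\Phi(w)=(2x,2y,0)$.

Next, $\Phi=F$ on $\mathcal C$. Indeed $p$ and $r$ are the identity on $\mathcal C$.
On $B$, $\pm T_+$ and $\pm T_-$ we have $z=0$ or $|w|_1=1$, so $q$ is the identity. On
$\pm V$ the map $q$ stays in $\pm V$ and changes only $z$, which does not affect $F$ by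
Lemma~\ref{lem:F}(ii).

Hence after one step every trajectory of $\Phi$ is in $\mathcal C$ and follows $F$, so
by Lemma~\ref{lem:orbits} it reaches $0$ in finite time.
\end{proof}

\section{Realization by saturated linear layers}\label{sec:layers}

Let $K_m=[-1,1]^m$.

\begin{theorem}\label{thm:layers}
Let $\Phi:K_m\to K_m$ be odd, rational CPWL, and linear near $0$. Then there are
rational matrices $A_1,\dots,A_d$ with
\[
\Phi(x)=\sigma(A_d\,\sigma(A_{d-1}\cdots\sigma(A_1x)))\qquad\text{for all }x\in K_m .
\]
\end{theorem}

The hypotheses cannot be dropped: the right side is odd and rational CPWL, and near $0$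
it equals $A_d\cdots A_1x$.

The difficulty is that there are no additive constants. With a constant input $1$, maxima
and minima are easy to build from $\sigma$, and every CPWL function is a maximum of
minima of affine ones. Without constants, every function we can build is odd. For
example, for $|y|\le1$ the expression
\[
N(y,c)=-y+\sigma(2y-c)+c
\]
gives $N(y,1)=|y|$ and $N(y,-1)=-|y|$. If $x$ is another coordinate, we can put
$c=\sigma(2x/\delta)$ and get $|y|$ for $x\ge\delta/2$ and $-|y|$ for
$x\le-\delta/2$. In the strip between, however, $N(y,c)$ takes unwanted values, such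
as $-y+\sigma(2y)$ on $x=0$. Our targets (after subtraction of a linear part) vanish
near $0$, so we can cut them into parts each of which vanishes in such a strip. It
remains to suppress the unwanted values, and for this we use a gate built from
the \emph{overflow} $s-\sigma(s)$, which vanishes exactly for $|s|\le1$.

\subsection{The class $\mathcal N_m$}

Let $\mathcal N_m$ be the smallest set of functions $K_m\to\mathbf R$ that contains the
coordinates and is closed under rational linear combinations and under
$g\mapsto\sigma\circ g$. All its elements are odd. By induction on the construction of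
$N$, if $N\in\mathcal N_{m+1}$ and $c\in\mathcal N_m$ with $|c|\le1$, then
$x\mapsto N(x,c(x))$ is in $\mathcal N_m$.

\begin{lemma}\label{lem:class}
If all components of $\Phi:K_m\to K_m$ are in $\mathcal N_m$, then $\Phi$ has the form
required in Theorem~\ref{thm:layers}.
\end{lemma}

\begin{proof}
Every element of $\mathcal N_m$ is a rational linear combination of the members of
some finite list $h_1,\dots,h_M$ of functions on $K_m$ in which $h_i=x_i$ for $i\le m$ and
$h_j=\sigma(\ell_j(h_1,\dots,h_{j-1}))$ for $j>m$, with $\ell_j$ a rational linear
form. This is true for coordinates; for linear combinations one concatenates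
lists; for $\sigma\circ g$ one appends one member. Concatenating again, one list
serves all $\Phi_i$. All $|h_j|\le1$, so $\sigma(h_j)=h_j$. Hence the layer
$y\mapsto\sigma(A_ty)$, where $A_t$ consists of the identity rows and one further row
$\ell_{m+t}$, sends $(h_1,\dots,h_{m+t-1})$ to $(h_1,\dots,h_{m+t})$. After all $h_j$
are produced, a last layer computes $\sigma(\Phi_i)=\Phi_i$ for all $i$, as
$|\Phi_i|\le1$.
\end{proof}

\subsection{Functions with a constant input}

Let $g:K_m\to\mathbf R$ be rational CPWL, so that $K_m$ is the union of polytopes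
$P_1,\dots,P_s$ with $g=g_i$ on $P_i$, where $g_i$ is a rational affine function on
$K_m$. We call $g_1,\dots,g_s$ the affine components of $g$, and say that $g_i$ is
active on $P_i$.

\begin{lemma}\label{lem:maxmin}
Let $g:K_m\to\mathbf R$ be rational CPWL with affine components $g_1,\dots,g_s$. Then
$g=\max_j\min_{i\in S_j}g_i$ for a finite family of nonempty sets
$S_j\subset\{1,\dots,s\}$.
\end{lemma}

\begin{proof}
We claim: \emph{for $a,b\in K_m$ there is $i$ with $g_i(a)\le g(a)$ and
$g_i(b)\ge g(b)$.} If $a=b$, take a component active at $a$. Otherwise let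
$\varphi(u)=g(a+u(b-a))-(1-u)g(a)-u\,g(b)$ for $0\le u\le1$. The polytopes $P_i$ cut
$[a,b]$ in finitely many closed intervals, so $\varphi$ is continuous and piecewise
affine, and each of its pieces comes from a component $g_i$ by restriction and
subtraction of the secant. Moreover $\varphi(0)=\varphi(1)=0$. We need a piece whose
affine extension $e$ to $[0,1]$ satisfies $e(0)\le0\le e(1)$.

Let $e$ be the last piece. If $e\le0$ just before $1$, then, as $e(1)=0$, its slope is
nonnegative, so $e(0)\le0$ and $e$ is as required. Otherwise $\varphi>0$ just before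
$1$. Let $u_1<1$ be the last point before $1$ with $\varphi\le0$; it exists since
$\varphi(0)=0$. Then $\varphi(u_1)=0$ and $\varphi>0$ on $(u_1,1)$. The piece $e$ to the
right of $u_1$ has $e(u_1)=0$ and positive slope, so $e(0)\le0<e(1)$. This
proves the claim.

For $b\in K_m$ let $S_b=\{i:g_i(b)\ge g(b)\}$ and $h_b=\min_{i\in S_b}g_i$. A
component active at $b$ is in $S_b$, so $h_b(b)=g(b)$. For $a\in K_m$ the index $i$ of
the claim is in $S_b$, so $h_b(a)\le g_i(a)\le g(a)$. Hence $g=\max_bh_b$, and there are
only finitely many different sets $S_b$.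
\end{proof}

\begin{lemma}\label{lem:constant}
For every rational CPWL function $H:K_m\to\mathbf R$ there is $N\in\mathcal N_{m+1}$
with $N(x,1)=H(x)$ for all $x\in K_m$.
\end{lemma}

\begin{proof}
We say that such an $N$ serves $H$. Let $c$ denote the last coordinate of $K_{m+1}$. A
rational affine function $a\cdot x+b$ is served by $a\cdot x+bc$. Suppose
$\hat g,\hat h\in\mathcal N_{m+1}$ serve $g,h$, and let $M$ be a
positive rational with $M\ge\sup|h-g|$. Since
$\frac M2\bigl(\sigma(\frac{2v}M-1)+1\bigr)=v^+$ for $|v|\le M$, the function
\[
\hat g+\tfrac M2\Bigl(\sigma\bigl(\tfrac2M(\hat h-\hat g)-c\bigr)+c\Bigr)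
\]
serves $g+(h-g)^+=\max(g,h)$. Then $\min(g,h)=-\max(-g,-h)$ is served as well. Now
apply Lemma~\ref{lem:maxmin}.
\end{proof}

\subsection{The gate}

\begin{lemma}\label{lem:gate}
Let $\delta>0$ be rational, and let $t=\epsilon x_i$ for some $i\le m$ and
$\epsilon=\pm1$. Let $V:K_m\to[0,\infty)$ be rational CPWL with $V=0$ where
$t\le\delta$. Then the function $V(x)-V(-x)$ is in $\mathcal N_m$.
\end{lemma}

\begin{proof}
Dividing by a positive rational, we may assume $V\le1$. Let $N\in\mathcal N_{m+1}$ be
as in Lemma~\ref{lem:constant} for $H=V$. Put
\[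
\theta=\sigma\Bigl(\frac{2t}\delta\Bigr),\qquad
\gamma=\sigma\Bigl(\frac{2t}\delta-\theta\Bigr),\qquad
\nu=\sigma(N(x,\theta)),\qquad
\omega=(\nu+\gamma)-\sigma(\nu+\gamma).
\]
Here $\theta$ replaces the constant $1$, and $\nu=V$ wherever $\theta=1$. For $t\ge0$
the function $\gamma$ is the gate: it is $0$ (closed) for $t\le\frac\delta2$ and $1$
(open) for $t\ge\delta$, and in between, where it opens, $\nu=V=0$. All four functions
are in $\mathcal N_m$. We show $\omega(x)=V(x)-V(-x)$.
\begin{itemize}
\item $t\ge\delta$. Then $\theta=1$, $\gamma=\sigma(\frac{2t}\delta-1)=1$ and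
$\nu=\sigma(V(x))=V(x)\in[0,1]$. So $\nu+\gamma\ge1$, and
$\omega=V(x)+1-1=V(x)$. And $V(-x)=0$, since $-t\le\delta$.
\item $\frac\delta2\le t\le\delta$. Then $\theta=1$, so $\nu=\sigma(V(x))=0$, and
$\gamma\in[0,1]$. Hence $\omega=\gamma-\sigma(\gamma)=0$. And $V(x)=V(-x)=0$.
\item $|t|\le\frac\delta2$. Then $\theta=\frac{2t}\delta$ and $\gamma=0$. Whatever
$\nu$ is, $|\nu|\le1$, so $\omega=\nu-\sigma(\nu)=0$. And $V(x)=V(-x)=0$.
\item $t\le-\frac\delta2$. Both $\omega$ and $V(x)-V(-x)$ are odd, and equality holds
at $-x$ by the preceding cases.\qedhere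
\end{itemize}
\end{proof}

\subsection{Conclusion}

\begin{lemma}\label{lem:vanish}
Let $G:K_m\to\mathbf R$ be odd and rational CPWL, and let $G=0$ for
$\|x\|_\infty\le2\delta$, where $\delta>0$ is rational and $2\delta\le1$. Then
$G\in\mathcal N_m$.
\end{lemma}

\begin{proof}
Let $U=\max(G,0)$. As $G$ is odd, $U(-x)=\max(-G(x),0)$, so
$G(x)=U(x)-U(-x)$. We cut $U$ into parts to which Lemma~\ref{lem:gate} applies. Take a
positive integer $M\ge\max U/\delta$, and for each of the $2m$ pairs $(i,\epsilon)$ with
$1\le i\le m$, $\epsilon=\pm1$ let
\[
U_{i,\epsilon}=\min\bigl(U,\;M(\epsilon x_i-\delta)^+\bigr).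
\]
Then $0\le U_{i,\epsilon}\le U$, and the maximum of all $U_{i,\epsilon}$ is $U$:
if $\|x\|_\infty\ge2\delta$, then $\epsilon x_i\ge2\delta$ for some pair, and
$M(\epsilon x_i-\delta)\ge M\delta\ge U$; otherwise $U=0$. Number the pairs
$1,\dots,2m$, and let
\[
V_1=U_1,\qquad V_j=\Bigl(U_j-\max_{l<j}U_l\Bigr)^+
=\max_{l\le j}U_l-\max_{l<j}U_l\quad(j\ge2).
\]
The sum telescopes to $\sum_jV_j=U$. Moreover $0\le V_j\le U_j$, so $V_j=0$ where
$\epsilon x_i\le\delta$, for the $j$th pair $(i,\epsilon)$. By Lemma~\ref{lem:gate} each
$V_j(x)-V_j(-x)$ is in $\mathcal N_m$, and their sum is $U(x)-U(-x)=G(x)$.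
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:layers}]
Write $\Phi_i=L_i+G_i$, where $L_i$ is the linear form that equals $\Phi_i$ near $0$.
It is rational, because it coincides with a rational affine function on a nonempty open
set. Then $G_i$ is odd, rational CPWL and vanishes near $0$, so $G_i\in\mathcal N_m$ by
Lemma~\ref{lem:vanish}, and $\Phi_i\in\mathcal N_m$. Lemma~\ref{lem:class} finishes
the proof.
\end{proof}

\section{The counterexample and the low dimensions}\label{sec:end}

A composition of $d$ layers is not yet a single map $\sigma(A\,\cdot)$. We store the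
outputs of the layers in $d$ separate blocks of coordinates and update all blocks at the
same time. Each block feeds the next, and the last feeds the first.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Theorem~\ref{thm:layers}, applied to the restriction to $[-1,1]^3$ of the map
$\Phi$ of Theorem~\ref{thm:three}, gives rational matrices
$A_{j+1}:\mathbf R^{n_j}\to\mathbf R^{n_{j+1}}$, $0\le j<d$, with $n_0=n_d=3$ and
$\Phi(x)=\sigma(A_d\cdots\sigma(A_1x))$ on $[-1,1]^3$. Let
$n=n_0+\dots+n_{d-1}$, write $x=(x^{(0)},\dots,x^{(d-1)})$ with
$x^{(j)}\in\mathbf R^{n_j}$, and let $A$ be the block-cyclic matrix for which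
$x_{t+1}=\sigma(Ax_t)$ reads
\[
x^{(j+1)}_{t+1}=\sigma\bigl(A_{j+1}x^{(j)}_t\bigr),\qquad j=0,\dots,d-1,\qquad
x^{(d)}:=x^{(0)} .
\]
Following one block for $d$ steps we see that
\begin{equation}\label{eq:return}
x^{(0)}_{t+d}=\Phi\bigl(x^{(0)}_t\bigr)\qquad\text{whenever }x^{(0)}_t\in[-1,1]^3 .
\end{equation}

\emph{Every trajectory reaches $0$.} For $t\ge1$ we have $x^{(0)}_t\in[-1,1]^3$, so
\eqref{eq:return} applies. For each of $s=1,\dots,d$ the sequence
$x_s^{(0)},x_{s+d}^{(0)},x_{s+2d}^{(0)},\dots$ is a trajectory of $\Phi$, which reaches
$0$ and stays there. So there is $T$ with $x^{(0)}_t=0$ for all $t\ge T$. For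
$0<j<d$ the block $x^{(j)}_t=\sigma(A_j\cdots\sigma(A_1x^{(0)}_{t-j}))$ vanishes for
$t\ge T+j$. Hence $x_t=0$ for $t\ge T+d$.

\emph{The origin is unstable.} For small $w\in\mathbf R^3$ nothing is truncated, so
$A_d\cdots A_1w=\Phi(w)$ and $A_d\cdots A_1=\operatorname{diag}(2,2,0)$. This is the
first diagonal block of the block-diagonal matrix $A^d$. So $2$ is an eigenvalue of
$A^d$, and $A$ has an eigenvalue of modulus $2^{1/d}>1$. To see the instability
directly, let $0<\varepsilon\le\frac12$ and start at
$x_0=(\varepsilon e_1,0,\dots,0)$ with $e_1$ the first basis vector of $\mathbf R^3$.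
By \eqref{eq:return}, $x^{(0)}_{sd}=2^s\varepsilon e_1$ as long as
$2^{s-1}\varepsilon\le\frac12$. For a suitable $s$ we have
$\frac12<2^s\varepsilon\le1$. So the first block reaches norm greater than
$\frac12$ however small $\varepsilon$ is.

Finally, $A\oplus0$ defines the map $(x,y)\mapsto(\sigma(Ax),0)$, which has the same
properties in every larger dimension.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:low}]
Let $n\le2$, and let $f$ be as in Theorem~\ref{thm:necessary}, so that all its
trajectories converge to $0$. Then $k$ is even and $k<n\le2$, so $k=0$. By part (a) of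
the theorem all eigenvalues of $A$ have modulus less than $1$. So $0$ is locally
asymptotically stable, in particular Lyapunov stable. Applied to $f=\sigma(A\,\cdot)$
this gives the nontrivial implication in (i), and it gives the ``if'' part of (iii). The
other implication in (i) holds by definition.

(ii) By Theorem~\ref{thm:main} the conjecture fails in some dimension; let $n^*$ be the
smallest one. Padding by zeros carries a counterexample from dimension $n^*$ to every
larger one. By (i), $n^*\ge3$.

For the ``only if'' part of (iii), let $n\ge3$ and take $\Phi$ from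
Theorem~\ref{thm:three}. The map $(w,v)\mapsto(\Phi(w),0)$ of
$\mathbf R^3\times\mathbf R^{n-3}$ is odd, bounded, rational CPWL and linear near $0$.
All its trajectories reach $0$. But $0$ is not Lyapunov stable: since
$(\varepsilon X,0)\mapsto(2\varepsilon X,0)$ for $0<\varepsilon\le\frac12$, the
trajectory of $(\varepsilon X,0)$ reaches norm greater than $\frac12$ however small
$\varepsilon>0$ is.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{The Stability Of Saturated Linear Dynamical Systems Is
Undecidable}, \url{http://www.lix.polytechnique.fr/~bournez/load/Papier-JCSS-1999.pdf}.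

\bibitem{Engelking} Engelking, \emph{General Topology}, Theorem 6.1.27.
\end{thebibliography}

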